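\title{Embedding finite metric spaces with distortion above two into normed spaces of sublinear dimension}


\begin{abstract}
We show that for every $D>2$ each $n$-point metric space embeds with distortion $D$ into a normed space of dimension $O_D(\sqrt n\,\log^2 n)$, provided that the norm may be chosen depending on the metric. For $D<2$ linear dimension is known to be necessary, so $2$ is the threshold between linear and sublinear dimension. We also show that for $D<3$ some $n$-point spaces require dimension $c\sqrt n$, so that the exponent $1/2$ is optimal for $2<D<3$. The upper bound separates pairs of points either by distance functions from a small net or by bump functions with small supports; the bumps are factored through a Hilbert space and compressed by a random projection. The lower bound counts sign patterns of polynomials.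
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,\rho)$ be a metric space, let $(Z,\|\cdot\|)$ be a normed space, and let $D\ge1$. A map $f\colon X\to Z$ is a \emph{$D$-embedding} if there is $r>0$ such that
\[
r\,\rho(x,y)\le\|f(x)-f(y)\|\le D\,r\,\rho(x,y)\qquad\text{for all }x,y\in X .
\]
Thus $f$ may rescale all distances by a common factor, and $D$ bounds the ratio between the largest and the smallest stretch of a distance. For $n\ge2$ let $k_D(n)$ be the least $k$ such that every $n$-point metric space $D$-embeds into some normed space of dimension at most $k$, \emph{where the normed space may depend on the metric space}. A $D$-embedding is a $D'$-embedding for $D'\ge D$, so $k_D(n)$ is nonincreasing in $D$. The Fr\'echet map $x\mapsto(\rho(c,x))_{c\in X}$ is an isometric embedding into $\ell_\infty^n$: each coordinate changes by at most $\rho(x,y)$ between $x$ and $y$, and the coordinate $c=x$ changes by exactly $\rho(x,y)$. Hence $k_D(n)\le n$ for all $D$, and even a single norm serves all $n$-point spaces in dimension $n$.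

The following lower bounds are known.
\begin{enumerate}
\item[(i)] If a single normed space is to accommodate all $n$-point metric spaces with distortion $D<3$, its dimension must be linear in $n$.
\item[(ii)] (Arias-de-Reyna and Rodr\'iguez-Piazza.) For each $D<2$ there is $c(D)>0$ such that $k_D(n)\ge c(D)\,n$.
\item[(iii)] For each $D>1$ there is a constant $c(\lfloor D\rfloor)>0$, depending only on $\lfloor D\rfloor$, such that $k_D(n)\ge c(\lfloor D\rfloor)\,n^{1/2^{\lfloor D\rfloor}}$.
\end{enumerate}
For a norm adapted to the metric, these bounds force linear dimension only when $D<2$, whereas a universal norm needs linear dimension up to $D<3$. Does the freedom to choose the norm help substantially? The following question is posed in \cite{source}.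

\begin{quote}
\emph{Can every $n$-point metric space $M$ be $2.99$-embedded into some normed space $Z=Z(M)$ of dimension $o(n)$? That is, is $k_{2.99}(n)=o(n)$?}
\end{quote}

A heuristic count, not used later, shows what is at stake. Take a bipartite graph with parts $A$ and $B$ of size $n/2$ and let $\rho$ be the graph distance truncated at $3$. If $f$ is a $D$-embedding with $D<3$ and $r=1$, then $a\in A$ and $b\in B$ are adjacent exactly when $\|f(a)-f(b)\|<3$. So the map and the norm together determine the graph, which is one out of $2^{n^2/4}$. If the norm on $\mathbb R^d$ is fixed, this information has to be carried by the $nd$ coordinates of the images, in line with (i). If the norm is free, it might carry the information itself. On the other hand, (ii) says that this freedom is worth at most a constant factor below distortion $2$, and one could guess that the same is true up to distortion $3$. It is not.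

\begin{theorem}\label{thm:A}
For every $D\in(2,3]$ there is a constant $C_D$ such that $k_D(n)\le C_D\,n^{4/5}\log n$ for all $n\ge2$.
\end{theorem}

With $D=2.99$ this answers the question affirmatively. A finer construction gives more.

\begin{theorem}\label{thm:B}
For every $D\in(2,3]$ there is a constant $C_D$, with $C_D=O((D-2)^{-6})$, such that $k_D(n)\le C_D\sqrt n\,\log^2n$ for all $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:C}
There is an absolute constant $c>0$ such that $k_D(n)\ge c\sqrt n$ for all $n\ge2$ and all $D<3$.
\end{theorem}

By monotonicity in $D$, the upper bounds hold for every fixed $D>2$. Together with (ii) and the Fr\'echet embedding we obtain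
\[
k_D(n)=\Theta_D(n)\quad(D<2),\qquad c\sqrt n\le k_D(n)\le C_D\sqrt n\,\log^2n\quad(2<D<3).
\]
So $2$ is the exact threshold between linear and sublinear dimension, the exponent $1/2$ is optimal for $2<D<3$ (where (iii) gives the exponent $1/4$), and, in comparison with (i), choosing the norm according to the metric helps substantially in this range. We do not determine $k_D(n)$ at $D=2$.

Section~\ref{sec:tools} turns the problem into one about low-dimensional spaces of Lipschitz functions, and Section~\ref{sec:model} carries out the method for spaces with all distances between $1$ and $4$. Section~\ref{sec:bumps} reduces the general upper bound to a factorization of bump functions through a Hilbert space. We give two such factorizations: an elementary one by spanning trees, which proves Theorem~\ref{thm:A} (Section~\ref{sec:trees}), and a more economical one by random partitions and John's theorem, which proves Theorem~\ref{thm:B} (Section~\ref{sec:partitions}). Section~\ref{sec:lower} proves Theorem~\ref{thm:C} and uses nothing from the other sections.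

\medskip\noindent\textbf{Notation.} Throughout, $(X,\rho)$ is a metric space with $|X|=n\ge2$. We write $B(x,t)$ and $U(x,t)$ for the closed and the open ball of radius $t$ about $x$, and $\rho(x,A)=\min_{y\in A}\rho(x,y)$ for $\emptyset\ne A\subset X$. For $h\colon X\to\mathbb R$ let $\operatorname{Lip}(h)=\max_{x\ne y}|h(x)-h(y)|/\rho(x,y)$; this is a seminorm that vanishes exactly on the constants. Logarithms are natural, $u^+=\max(u,0)$, and $1_A$ is the indicator function of $A$.

\section{Spaces of Lipschitz functions}\label{sec:tools}

A norm is the supremum of the linear functionals of norm one, and such a functional, composed with an embedding, is a Lipschitz function on $X$. This suggests building the norm from a supply of Lipschitz functions.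

\begin{lemma}\label{lem:reduction}
Let $W\subset\mathbb R^X$ be a linear space with $\dim W\le d$. Suppose that for all $a\ne b$ in $X$ there is $h\in W$ with $\operatorname{Lip}(h)\le1$ and $h(a)-h(b)\ge\rho(a,b)/D$. Then $(X,\rho)$ $D$-embeds into a normed space of dimension at most $d$.
\end{lemma}

\begin{proof}
Let $W_1=\{h\in W:\operatorname{Lip}(h)\le1\}$, let $\delta_x\in W^*$ be evaluation at $x$, and let $Z\subset W^*$ be the span of the functionals $\delta_x-\delta_y$, so that $\dim Z\le d$. For $\xi\in Z$ put $p(\xi)=\sup_{h\in W_1}\xi(h)$. As a supremum of linear functions of $\xi$ over the symmetric set $W_1=-W_1$, the function $p$ is subadditive and absolutely homogeneous. It is finite, because $p(\delta_x-\delta_y)\le\rho(x,y)$ and these functionals span $Z$. If $0\ne\xi\in Z$, pick $h\in W$ with $\xi(h)>0$. Elements of $Z$ vanish on constant functions, so $h$ is not constant, $h/\operatorname{Lip}(h)\in W_1$, and $p(\xi)>0$. Thus $p$ is a norm on $Z$. Fix $x_0\in X$ and let $f(x)=\delta_x-\delta_{x_0}$. Then $f(x)-f(y)=\delta_x-\delta_y$, and the hypothesis gives $\rho(x,y)/D\le p(f(x)-f(y))\le\rho(x,y)$.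 This is a $D$-embedding with $r=1/D$.
\end{proof}

\begin{remark}\label{rem:converse}
Nothing is lost in this reduction. If $\rho/D\le\|f(x)-f(y)\|\le\rho$ for a map $f$ into a $d$-dimensional normed space $Z$, then $W=\{\varphi\circ f:\varphi\in Z^*\}$ satisfies the hypothesis: for $a\ne b$ the Hahn--Banach theorem gives $\varphi$ of norm one with $\varphi(f(a)-f(b))=\|f(a)-f(b)\|$. Note also that in the proof the vector space $Z$ and the map $f$ depend only on $W$ and $x_0$; the metric enters only through the norm $p$.
\end{remark}

We call $h(a)-h(b)$ the \emph{gap} of $h$ at $(a,b)$. Since $W=-W$, the roles of $a$ and $b$ may always be exchanged. The lemma allows a different function for each pair; only the dimension of their span counts. The next lemma produces $n$ useful functions inside a space of dimension far below $n$.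

\begin{definition}
A family $(g_a)_{a\in X}$ of functions on $X$ has an \emph{$(\alpha,\beta)$-factorization} if there are a finite-dimensional Hilbert space $H$ and vectors $v_a,w_x\in H$ such that, for all $a,x,y\in X$,
\[
g_a(x)=\langle v_a,w_x\rangle,\qquad \|w_x-w_y\|\le\alpha\,\rho(x,y),\qquad \|v_a\|\le\beta .
\]
\end{definition}

A random linear map to a space of low dimension nearly preserves inner products. Lemma~\ref{lem:reduction} requires the error to be small in the Lipschitz seminorm and not merely pointwise, so we apply this principle to $v_a$ and the differences $w_x-w_y$; this is why the definition bounds the Lipschitz constant of $w$ and not its size.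

\begin{lemma}\label{lem:projection}
Let $(g_a)_{a\in X}$ have an $(\alpha,\beta)$-factorization and let $\alpha\beta\ge1\ge\varepsilon>0$. Then there are a linear space $W'\subset\mathbb R^X$ with $\dim W'\le1+48\,\alpha^2\beta^2\varepsilon^{-2}\log n$ and functions $\hat g_a\in W'$ with $\operatorname{Lip}(\hat g_a-g_a)\le\varepsilon$ for all $a\in X$.
\end{lemma}

\begin{proof}
Let $d=\lceil48\alpha^2\beta^2\varepsilon^{-2}\log n\rceil$ and $t=\varepsilon/(\alpha\beta)\in(0,1]$. Fix an orthonormal basis of $H$ and let $G\colon H\to\mathbb R^d$ have independent $N(0,1/d)$ entries. We first recall the standard $\chi^2$ bound: for each $z\in H$,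
\begin{equation}\label{eq:chi}
\Pr\bigl[\,\bigl|\|Gz\|^2-\|z\|^2\bigr|>t\|z\|^2\,\bigr]\le2e^{-dt^2/12}.
\end{equation}
For $z\ne0$ the variable $Y=d\|Gz\|^2/\|z\|^2$ is a sum of $d$ squares of independent standard Gaussians, so $\mathbb E\,e^{uY}=(1-2u)^{-d/2}$ for $u<\frac12$. Markov's inequality with $u=\frac{t}{2(1+t)}$ gives $\Pr[Y>(1+t)d]\le\bigl(e^{-t}(1+t)\bigr)^{d/2}\le e^{-dt^2/12}$, because $t-\log(1+t)\ge\frac{t^2}2-\frac{t^3}3\ge\frac{t^2}6$ for $t\le1$. For $t<1$, the choice $u=-\frac{t}{2(1-t)}$ gives $\Pr[Y<(1-t)d]\le\bigl(e^{t}(1-t)\bigr)^{d/2}\le e^{-dt^2/4}$, and for $t=1$ this event is empty.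

Let $u,v\in H$ be unit vectors, and suppose that the event in \eqref{eq:chi} fails for $z=u+v$ and for $z=u-v$. By the polarization identity $4\langle u,v\rangle=\|u+v\|^2-\|u-v\|^2$, applied in $H$ and in $\mathbb R^d$,
\[
|\langle Gu,Gv\rangle-\langle u,v\rangle|\le\tfrac t4\bigl(\|u+v\|^2+\|u-v\|^2\bigr)=t .
\]
Apply this to the normalizations of $v_a$ and $w_x-w_y$, for all $a$ and all unordered pairs $\{x,y\}$ for which both vectors are nonzero. There are at most $n\cdot\frac{n(n-1)}2$ such triples, with two events each, and $dt^2/12\ge4\log n$. The total probability of the bad events is at most $2n^2(n-1)e^{-4\log n}<2/n\le1$. Hence some $G$ satisfies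
\[
|\langle Gv_a,G(w_x-w_y)\rangle-\langle v_a,w_x-w_y\rangle|\le t\,\|v_a\|\,\|w_x-w_y\|\le t\alpha\beta\,\rho(x,y)=\varepsilon\,\rho(x,y)
\]
for all $a,x,y$. Let $W'$ be the span of the $d$ coordinate functions $x\mapsto(Gw_x)_j$ and let $\hat g_a(x)=\langle Gv_a,Gw_x\rangle$. Then $\hat g_a\in W'$, and the left side of the last display is the absolute difference of the values of $\hat g_a-g_a$ at $x$ and $y$.
\end{proof}

\section{The model case: distances between 1 and 4}\label{sec:model}

The idea is already visible when the space has only one scale. The following statement covers, in particular, the truncated bipartite graphs of the introduction, and it shows that the norm can indeed carry all the information about the metric.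

\begin{proposition}\label{prop:model}
Let $X$ be an $n$-point set, let $0<\varepsilon<1$ and $D=\frac{2(1+2\varepsilon)}{1-\varepsilon}$. There are a vector space $Z$ with $\dim Z\le1+96\,\varepsilon^{-2}\log n$ and a map $f\colon X\to Z$ such that for every metric $\rho$ on $X$ with all nonzero distances in $[1,4]$, the map $f$ is a $D$-embedding of $(X,\rho)$ for a suitable norm on $Z$.
\end{proposition}

\begin{proof}
Write $1_a$ for $1_{\{a\}}$. In $H=\mathbb R^X$ with its standard basis $(e_x)$ we have $1_a(x)=\langle e_a,e_x\rangle$ and $\|e_x-e_y\|=\sqrt2$ for $x\ne y$. This is a $(\sqrt2,1)$-factorization with respect to the metric in which all distances equal $1$. Lemma~\ref{lem:projection} gives a space $W'$ of the stated dimension and $\hat g_a\in W'$ such that any two values of $\hat g_a-1_a$ differ by at most $\varepsilon$. None of this depends on $\rho$.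

Now let $\rho$ have its nonzero values in $[1,4]$. Since distances are at least $1$, we have $\operatorname{Lip}(1_a)\le1$ and $\operatorname{Lip}(\hat g_a-1_a)\le\varepsilon$. Let $a\ne b$ and $L=\rho(a,b)$. If $L\le2$, the function $\hat g_a/(1+2\varepsilon)$ is $1$-Lipschitz and has gap at least $\frac{1-\varepsilon}{1+2\varepsilon}=\frac2D\ge\frac LD$. If $L\ge2$, then $1_a-1_b$ is $1$-Lipschitz: its values differ by $2\le L$ on the pair $\{a,b\}$ and by at most $1$ on every other pair. So $(\hat g_a-\hat g_b)/(1+2\varepsilon)$ is $1$-Lipschitz and has gap at least $\frac{2-2\varepsilon}{1+2\varepsilon}=\frac4D\ge\frac LD$. Lemma~\ref{lem:reduction} applies with $W=W'$, and by Remark~\ref{rem:converse} the space $Z$ and the map $f$ do not depend on $\rho$.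
\end{proof}

The metric decides only which of the differences $\hat g_a-\hat g_b$ belong, after scaling by $1+2\varepsilon$, to the set $W_1$ that defines the norm. As $\varepsilon\to0$ the distortion tends to $2$; Remark~\ref{rem:jump} shows that below $2$ this class of spaces requires linear dimension.

When all distances are at least $1$, the indicator $1_a$ equals the bump $(1-\rho(a,\cdot))^+$. In a general space two difficulties arise. First, to separate points that are far apart one needs wide bumps, and a wide bump may be supported on many points, which makes it expensive to factor. We handle this by a dichotomy: a ball either contains few points, and then it supports a cheap bump, or it contains many, and then it is hit by a small net. Second, distances occur at many scales, and the map $x\mapsto e_x$ is no longer Lipschitz with a good constant. This is the subject of Sections~\ref{sec:trees} and~\ref{sec:partitions}.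

\section{Nets and bumps}\label{sec:bumps}

Fix an integer $s$ with $1\le s<n$; it marks the border between ``few'' and ``many'' points. Put
\[
R(x)=\min\{t\ge0:|B(x,t)|\ge s+1\},
\]
the distance from $x$ to its $s$-th nearest neighbor. It is defined because $s<n$, and positive because $s\ge1$. By definition,
\begin{equation}\label{eq:balls}
|B(x,R(x))|\ge s+1,\qquad |U(x,R(x))|\le s .
\end{equation}
Moreover $R$ is $1$-Lipschitz, since $B(y,R(x)+\rho(x,y))\supset B(x,R(x))$ gives $R(y)\le R(x)+\rho(x,y)$. The two halves of \eqref{eq:balls} are used for the net and for the bumps, respectively.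

\begin{lemma}\label{lem:net}
There is a set $N\subset X$ with $|N|\le\frac{n\log n}{s+1}+1$ that meets $B(x,R(x))$ for every $x\in X$. For $a\ne b$ and $c\in N\cap B(a,R(a))$, the $1$-Lipschitz function $-\rho(c,\cdot)$ has gap at least $\rho(a,b)-2R(a)$ at $(a,b)$.
\end{lemma}

\begin{proof}
Draw $m=\lfloor\frac{n\log n}{s+1}\rfloor+1$ points independently and uniformly from $X$. A given ball $B(x,R(x))$ is missed with probability at most $(1-\frac{s+1}n)^m\le e^{-m(s+1)/n}<\frac1n$, so the expected number of missed balls is less than $1$, and some sample misses none. For the second claim, $\rho(c,b)-\rho(c,a)\ge\rho(a,b)-2\rho(a,c)\ge\rho(a,b)-2R(a)$.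
\end{proof}

The net is effective when $R(a)$ or $R(b)$ is small compared with $\rho(a,b)$. When both are large we use bumps. For a parameter $\kappa\in(0,1)$ let
\[
g_a(x)=\bigl(\kappa R(a)-\rho(a,x)\bigr)^+ .
\]
This function is $1$-Lipschitz, takes values in $[0,\kappa R(a)]$, and its support $U(a,\kappa R(a))$ lies in $U(a,R(a))$ and so has at most $s$ points. The reason for taking $\kappa<1$ is that $R$ cannot degenerate on the support:
\begin{equation}\label{eq:scale}
g_a(x)>0\ \Longrightarrow\ R(x)\ge R(a)-\rho(a,x)>(1-\kappa)R(a).
\end{equation}
Thus the height of a bump at $x$ is bounded by a multiple of the local scale $R(x)$, with a factor that blows up as $\kappa\to1$. Both factorizations below rely on this.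

\begin{lemma}\label{lem:twobumps}
Let $a\ne b$ and $L=\rho(a,b)$. One of the functions $g_a$, $-g_b$, $g_a-g_b$ is $1$-Lipschitz and has gap at least $\min\{L/2,\ \kappa(R(a)+R(b))\}$ at $(a,b)$.
\end{lemma}

\begin{proof}
If $\kappa R(a)\ge L/2$, then $g_a(a)-g_a(b)=\kappa R(a)-(\kappa R(a)-L)^+=\min(\kappa R(a),L)\ge L/2$. If $\kappa R(b)\ge L/2$, the same computation applies to $-g_b$. So let $\kappa R(a),\kappa R(b)<L/2$ and $h=g_a-g_b$. Then $g_a(b)=g_b(a)=0$, and the gap of $h$ is $\kappa(R(a)+R(b))$. The supports of $g_a$ and $g_b$ are disjoint, since a common point $x$ would give $L\le\rho(a,x)+\rho(x,b)<\kappa(R(a)+R(b))<L$.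

It remains to show that $|h(x)-h(y)|\le\rho(x,y)$. If one of $g_a,g_b$ vanishes at both $x$ and $y$, this is the Lipschitz property of the other. Otherwise each of them is positive at one of the two points, and by disjointness at different ones, say $g_a(y)>0$ and $g_b(x)>0$, while $g_a(x)=g_b(y)=0$. Then
\begin{align*}
|h(x)-h(y)|=g_a(y)+g_b(x)&=\kappa(R(a)+R(b))-\rho(a,y)-\rho(b,x)\\
&<L-\rho(a,y)-\rho(b,x)\le\rho(x,y).\qedhere
\end{align*}
\end{proof}

We can now see where the value $2$ comes from. Let $\min(R(a),R(b))=uL$. The net gives the gap $(1-2u)L$ and the bumps give at least $\min(\frac12,2\kappa u)L$. For $\kappa=1$ the better of the two would always be at least $L/2$, the net serving for $u\le\frac14$ and the bumps for $u\ge\frac14$. The room between $D$ and $2$ pays for $\kappa<1$ and for the error $\varepsilon$ of the projection. From now on, for $D\in(2,3]$, we fix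
\begin{equation}\label{eq:params}
\kappa=\frac{D}{2(D-1)},\qquad \varepsilon=\frac{D-2}{4(D+1)} .
\end{equation}
Then $1-\kappa=\frac{D-2}{2(D-1)}$, so $D>2$ is exactly what makes $\kappa<1$ and $\varepsilon>0$. The bound $D\le3$ serves only to express the constants in terms of $D-2$:
\begin{equation}\label{eq:paramsbounds}
\frac{D-2}4\le1-\kappa<1,\qquad\frac{D-2}{16}\le\varepsilon<1 .
\end{equation}

\begin{proposition}\label{prop:main}
Let $D\in(2,3]$ and let $\kappa,\varepsilon$ be as in \eqref{eq:params}. If the bumps $(g_a)_{a\in X}$ have an $(\alpha,\beta)$-factorization with $\alpha\beta\ge1$, then $(X,\rho)$ $D$-embeds into a normed space of dimension at most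
\[
\frac{n\log n}{s+1}+2+48\,\alpha^2\beta^2\varepsilon^{-2}\log n .
\]
\end{proposition}

\begin{proof}
Let $N$ be as in Lemma~\ref{lem:net} and let $W'$, $\hat g_a$ be as in Lemma~\ref{lem:projection}. Let $W$ be spanned by $W'$ and the functions $\rho(c,\cdot)$, $c\in N$; its dimension is at most the stated bound. We verify the hypothesis of Lemma~\ref{lem:reduction} for $a\ne b$, $L=\rho(a,b)$.

Suppose first that $R(a)\le\frac12(1-\frac1D)L$. Then Lemma~\ref{lem:net} gives a $1$-Lipschitz function in $W$ with gap at least $L-(1-\frac1D)L=L/D$. If the inequality holds for $b$ instead, exchange $a$ and $b$.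

Suppose now that $R(a),R(b)>\frac12(1-\frac1D)L$. Then $\kappa(R(a)+R(b))>\kappa\,\frac{D-1}D\,L=\frac L2$ by the choice of $\kappa$. Lemma~\ref{lem:twobumps} gives a $1$-Lipschitz function $h\in\{g_a,-g_b,g_a-g_b\}$ with gap at least $L/2$. Let $\hat h\in W'$ be the corresponding one of $\hat g_a,-\hat g_b,\hat g_a-\hat g_b$. Then $\operatorname{Lip}(\hat h-h)\le2\varepsilon$, so $\operatorname{Lip}(\hat h)\le1+2\varepsilon$ and $\hat h(a)-\hat h(b)\ge(\frac12-2\varepsilon)L$. The function $\hat h/(1+2\varepsilon)\in W$ is $1$-Lipschitz with gap at least $\frac{1/2-2\varepsilon}{1+2\varepsilon}L$, and this equals $L/D$: the equation $\frac D2-2D\varepsilon=1+2\varepsilon$ is equivalent to $2\varepsilon(D+1)=\frac{D-2}2$, which is the choice of $\varepsilon$.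
\end{proof}

It remains to factor the bumps with $\alpha\beta$ bounded in terms of $s$ and $D$ alone. Any such bound that is polynomial in $s$ gives sublinear dimension.

\section{Factorization by spanning trees}\label{sec:trees}

The factorization of the model case, adjusted to the local scale, is
\[
w_x=R(x)e_x,\qquad v_a=\sum_{x\in X}\frac{g_a(x)}{R(x)}\,e_x .
\]
By \eqref{eq:scale} each of the at most $s$ nonzero coefficients of $v_a$ is at most $\frac1{1-\kappa}$, so $\|v_a\|\le\frac{\sqrt s}{1-\kappa}$. But $\|w_x-w_y\|\ge\max(R(x),R(y))$, which is comparable to $\rho(x,y)$ only if $x$ and $y$ are not much closer than their radii. The remedy is to group such close points together, to keep one vector of the above kind for each group, and to describe a function inside a group by its increments along a tree. The threshold for closeness must be of order $1/s$, so that chains of close points cannot travel far.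

\begin{lemma}\label{lem:trees}
The bumps have an $(\alpha,\beta)$-factorization with $\alpha=16s$ and $\beta=\sqrt2\,s/(1-\kappa)$.
\end{lemma}

\begin{proof}
Let $\theta=\frac1{4s}$. Call $x\ne y$ \emph{close} if $\rho(x,y)\le\theta\max(R(x),R(y))$, and consider the connected components of the graph on $X$ whose edges are the close pairs.

\emph{Components are small.} If $x,y$ are close and $R(x)\ge R(y)$, then $R(y)\ge R(x)-\rho(x,y)\ge(1-\theta)R(x)$. Along a walk $x_0,x_1,\dots,x_j$ with $j\le s$ we therefore have, by Bernoulli's inequality, $R(x_i)\le(1-\theta)^{-s}R(x_0)\le\frac1{1-s\theta}R(x_0)=\frac43R(x_0)$. Each step has length at most $\frac43\theta R(x_0)$, so $\rho(x_0,x_j)\le s\theta\cdot\frac43R(x_0)=\frac13R(x_0)$. The set of points reachable from $x_0$ in at most $j$ steps grows strictly with $j$ until it is the whole component. If the component had at least $s+1$ points, then at least $s+1$ points would be reachable in at most $s$ steps, and all of them would lie in $U(x_0,R(x_0))$, contrary to \eqref{eq:balls}. So every component $C$ has at most $s$ points; any two of them are joined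 by a walk of fewer than $s$ steps, whence
\begin{equation}\label{eq:comparable}
R(y)\le\tfrac43R(x)\qquad(x,y\in C).
\end{equation}

\emph{Trees.} For each component $C$ choose a root $o_C\in C$ and a spanning tree $T_C$ of the complete graph on $C$ whose total length, with respect to $\rho$, is minimal. Then:
\begin{enumerate}
\item[(a)] every edge on the tree path between $x,y\in C$ has length at most $\rho(x,y)$;
\item[(b)] every edge of $T_C$ has length at most $\frac43\theta R(o_C)$.
\end{enumerate}
For (a), deleting such an edge $E$ separates $x$ from $y$, so replacing $E$ by $\{x,y\}$ gives a spanning tree, which cannot be shorter than $T_C$. For (b), deleting $E$ splits $C$ into two parts; as $C$ is connected through close pairs, some close pair $x,y$ has one point in each part. Then $E$ lies on the tree path between $x$ and $y$, and (a) and \eqref{eq:comparable} bound its length by $\theta\max_CR\le\frac43\theta R(o_C)$.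

\emph{The vectors.} Let $H$ have an orthonormal basis consisting of a vector $e_C$ for each component $C$ and a vector $e_E$ for each tree edge $E$. Write each edge as $E=(z^-,z)$ with $z^-$ nearer to the root in the tree, and let $\ell_E=\rho(z^-,z)$. For $x\in C$ let $\gamma(x)$ be the set of edges on the tree path from $o_C$ to $x$, and set
\[
w_x=R(o_C)\,e_C+\sum_{E\in\gamma(x)}\ell_E\,e_E,\qquad
v_a=\sum_{C'}\frac{g_a(o_{C'})}{R(o_{C'})}\,e_{C'}+\sum_{E=(z^-,z)}\frac{g_a(z)-g_a(z^-)}{\ell_E}\,e_E ,
\]
where the sums in $v_a$ run over all components and all tree edges. Then $\langle v_a,w_x\rangle$ is $g_a(o_C)$ plus the increments of $g_a$ along the path from $o_C$ to $x$, which is $g_a(x)$.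

\emph{Bound for $w$.} If $x,y$ lie in the same component, then $w_x-w_y=\sum\pm\ell_Ee_E$ over the fewer than $s$ edges of the tree path between $x$ and $y$, so $\|w_x-w_y\|\le\sqrt s\,\rho(x,y)$ by (a). For any $x\in C$, (b) and \eqref{eq:comparable} give
\[
\|w_x\|\le R(o_C)+s\cdot\tfrac43\theta R(o_C)=\tfrac43R(o_C)\le\tfrac{16}9R(x)\le2R(x).
\]
Points $x,y$ of different components are not close, so $\|w_x-w_y\|\le4\max(R(x),R(y))<\frac4\theta\rho(x,y)=16s\,\rho(x,y)$.

\emph{Bound for $v$.} At most $s$ components meet the support of $g_a$, and they contain at most $s^2$ tree edges. The coefficients of these edges lie in $[-1,1]$ because $g_a$ is $1$-Lipschitz, and the coefficients of all other edges vanish. The coefficient of $e_C$ is nonzero only if $o_C$ lies in the support, which happens for at most $s$ components, and then it is at most $\frac{\kappa R(a)}{(1-\kappa)R(a)}\le\frac1{1-\kappa}$ by \eqref{eq:scale}. So $\|v_a\|^2\le s^2+\frac s{(1-\kappa)^2}\le\frac{2s^2}{(1-\kappa)^2}$.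
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In Lemma~\ref{lem:trees}, $\alpha^2\beta^2=512\,s^4(1-\kappa)^{-2}\ge1$. By Proposition~\ref{prop:main}, for every $1\le s<n$,
\[
k_D(n)\le\frac{n\log n}{s+1}+2+C_D'\,s^4\log n,\qquad C'_D=48\cdot512\,\varepsilon^{-2}(1-\kappa)^{-2}.
\]
Take $s=\lfloor n^{1/5}\rfloor$. Then $1\le s<n$, $s+1>n^{1/5}$ and $s^4\le n^{4/5}$; since also $2\le3\log n$, we get $k_D(n)\le(4+C'_D)\,n^{4/5}\log n$.
\end{proof}

\section{Factorization by random partitions}\label{sec:partitions}

To reach the exponent $1/2$ in Proposition~\ref{prop:main} we need $\alpha^2\beta^2$ of order $s$ up to logarithms, as for the naive factorization in the absence of close pairs. The tool for a single small set is the following textbook fact.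

\medskip\noindent\textbf{John's theorem.} \emph{On a $k$-dimensional real normed space $(E,\|\cdot\|)$ there is a Euclidean norm $|\cdot|$, that is, a norm induced by an inner product, with $\|u\|\le|u|\le\sqrt k\,\|u\|$ for all $u\in E$.}

\medskip
Let $C\subset X$, $C\ne X$, and let $E_C$ be the space of functions on $X$ that vanish off $C$. On $E_C$ the seminorm $\operatorname{Lip}$ is a norm, because the only constant function in $E_C$ is $0$. As $\dim E_C=|C|$, there is a Euclidean norm $|\cdot|$ on $E_C$ with
\begin{equation}\label{eq:john}
\operatorname{Lip}(u)\le|u|\le\sqrt{|C|}\,\operatorname{Lip}(u).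
\end{equation}
For $x\in X$ let $J_C(x)\in E_C$ be the vector that represents evaluation at $x$, so that $\langle u,J_C(x)\rangle=u(x)$ for $u\in E_C$. Then $J_C(x)=0$ for $x\notin C$, and for all $x,y\in X$,
\begin{equation}\label{eq:J}
|J_C(x)-J_C(y)|=\sup_{|u|\le1}\bigl(u(x)-u(y)\bigr)\le\rho(x,y),
\end{equation}
because $|u|\le1$ implies $\operatorname{Lip}(u)\le1$. So all $1$-Lipschitz functions supported in $C$ factor at once, with $\alpha=1$ and $\beta=\sqrt{|C|}$, whatever the geometry of $C$.

We cannot simply take the direct sum of these factorizations over the supports of all bumps: a point may lie in many supports, and each would contribute to $\|w_x-w_y\|$. Over the clusters of a \emph{partition} $P$ of $X$ the direct sum is harmless, since at most two clusters contain $x$ or $y$. But then $g_a$ must be cut into pieces $g_a1_C$, and a piece has Lipschitz constant at least $g_a(y)/\rho(y,X\setminus C)$ for each $y\in C$, over which we have no control. So we damp each piece near the boundary of its cluster by a cutoff $\pi_P$, and we restore what was lost by averaging over a random partition, arranging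 that $\mathbb E\,\pi_P(x)=1$ for every $x$. For this each point must be well inside its cluster with constant probability.

Put
\[
\eta=\frac{1-\kappa}{12}\le\frac1{12},\qquad\Delta(x)=\eta R(x),\qquad\tau(x)=\frac{\Delta(x)}{8(1+\log s)} .
\]
The function $\Delta$ is $\eta$-Lipschitz and $\tau$ is $1$-Lipschitz. The cluster of $x$ will have size of order $\Delta(x)$, and $\tau(x)$ is the depth at which $x$ is likely to sit inside it.

\subsection*{The partition}
We use a variable-radius version of the Calinescu--Karloff--Rabani partition. Take a uniformly random linear order on $X$ and, independently, $\lambda$ uniform in $[1,2]$. The \emph{center} of $x$ is the first $c\in X$ in the order with $\rho(c,x)\le\lambda\Delta(c)$; it exists because $c=x$ qualifies. The clusters are the nonempty sets of points with a common center. Let $P$ be the resulting partition and $P(x)$ the cluster of $x$. Let $\mathcal P$ be the finite set of partitions that occur with positive probability, and let $p_P$ be these probabilities.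

\begin{lemma}\label{lem:partition}
For every $x\in X$:
\begin{enumerate}
\item[(a)] $P(x)\subset B(x,6\Delta(x))\subset U(x,R(x))$ always; in particular no cluster is all of $X$;
\item[(b)] $\Pr[B(x,\tau(x))\subset P(x)]\ge\frac12$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $c$ be the center of $x$. Then $\Delta(c)\le\Delta(x)+\eta\rho(c,x)\le\Delta(x)+2\eta\Delta(c)$, and $1-2\eta\ge\frac56$ gives $\Delta(c)\le\frac65\Delta(x)$. All points of $P(x)$, including $x$, lie in $B(c,2\Delta(c))$, so $P(x)\subset B(x,4\Delta(c))\subset B(x,6\Delta(x))$. Finally $6\Delta(x)=6\eta R(x)<R(x)$, and $|U(x,R(x))|\le s<n$.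

(b) Let $t=\tau(x)\le\Delta(x)/8$. For $c\in X$ put $\lambda_c=(\rho(c,x)-t)/\Delta(c)$, and let $S_\lambda=\{c:\lambda_c\le\lambda\}$, a set that contains $x$. If $c'$ is the center of a point $y\in B(x,t)$, then $\rho(c',x)-t\le\rho(c',y)\le\lambda\Delta(c')$, so $c'\in S_\lambda$. Let $c$ be the first element of $S_\lambda$ in the order. No point of $B(x,t)$ has a center preceding $c$. If moreover $\rho(c,x)+t\le\lambda\Delta(c)$, then $c$ qualifies for every point of $B(x,t)$, so the whole ball has center $c$ and lies in $P(x)$. Hence, if $B(x,t)\not\subset P(x)$, then for some $c$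
\begin{equation}\label{eq:bad}
c\text{ is first in }S_\lambda\quad\text{and}\quad\lambda\in I_c=\bigl[\lambda_c,\ \lambda_c+2t/\Delta(c)\bigr).
\end{equation}
Only points $c$ with $\lambda_c\le2$ can satisfy this. For them $\rho(c,x)\le2\Delta(c)+\frac18\Delta(x)$, and $|\Delta(c)-\Delta(x)|\le\eta\rho(c,x)$ gives
\[
(1-\tfrac\eta8)\Delta(x)\le(1+2\eta)\Delta(c),\qquad(1-2\eta)\Delta(c)\le(1+\tfrac\eta8)\Delta(x).
\]
With $\eta\le\frac1{12}$ this yields $\Delta(c)\ge\frac{95}{96}\cdot\frac67\Delta(x)\ge\frac12\Delta(x)$ and $\Delta(c)\le\frac{97}{96}\cdot\frac65\Delta(x)\le\frac54\Delta(x)$. Therefore $\rho(c,x)\le(\frac52+\frac18)\Delta(x)<R(x)$, and by \eqref{eq:balls} there are at most $s$ such points. List them as $c_1,c_2,\dots$ in order of increasing $\lambda_c$. For $\lambda\in I_{c_j}$ the set $S_\lambda$ contains $c_1,\dots,c_j$; the order is independent of $\lambda$, so given such a $\lambda$ the point $c_j$ is first in $S_\lambda$ with probability $1/|S_\lambda|\le1/j$. The interval $I_{c_j}$ has length $2t/\Delta(c_j)\le4t/\Delta(x)$. Summing \eqref{eq:bad} over $j$,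
\[
\Pr[B(x,t)\not\subset P(x)]\le\sum_{j\le s}\frac1j\cdot\frac{4t}{\Delta(x)}\le\frac{4t(1+\log s)}{\Delta(x)}=\frac12 .\qedhere
\]
\end{proof}

The random radius makes it unlikely that a given center cuts the ball $B(x,t)$. The random order replaces the factor $s$, which the same union bound would give for a fixed order, by the harmonic sum $1+\log s$.

\subsection*{The cutoffs}
For $P\in\mathcal P$ let
\[
\psi_P(x)=\min\{\tau(x),\ \rho(x,X\setminus P(x))\},\qquad\bar\psi=\sum_{P\in\mathcal P}p_P\,\psi_P,\qquad\pi_P=\psi_P/\bar\psi .
\]

\begin{lemma}\label{lem:cutoff}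
For all $P\in\mathcal P$ and $x,y\in X$:
\begin{enumerate}
\item[(a)] $0\le\pi_P(x)\le2$ and $\sum_{Q\in\mathcal P}p_Q\,\pi_Q(x)=1$;
\item[(b)] $|\pi_P(x)-\pi_P(y)|\le6\rho(x,y)/\tau(y)$;
\item[(c)] if $x\notin P(y)$, then $\pi_P(y)\le2\rho(x,y)/\tau(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $B(x,\tau(x))\subset P(x)$ then $\psi_P(x)=\tau(x)$, so Lemma~\ref{lem:partition}(b) gives $\frac12\tau\le\bar\psi\le\tau$. In particular $\bar\psi>0$. Now (a) follows from $0\le\psi_P\le\tau$ and the definition of $\bar\psi$, and (c) follows from $\psi_P(y)\le\rho(x,y)$ for $x\notin P(y)$.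

The function $\psi_P$ is $1$-Lipschitz. Indeed, on a cluster $C$ it is the minimum of the $1$-Lipschitz functions $\tau$ and $\rho(\cdot,X\setminus C)$; and if $P(x)\ne P(y)$, then both $\psi_P(x)$ and $\psi_P(y)$ lie in $[0,\rho(x,y)]$. Hence the average $\bar\psi$ is $1$-Lipschitz as well, and
\[
|\pi_P(x)-\pi_P(y)|\le\frac{|\psi_P(x)-\psi_P(y)|}{\bar\psi(y)}+\frac{\psi_P(x)}{\bar\psi(x)}\cdot\frac{|\bar\psi(y)-\bar\psi(x)|}{\bar\psi(y)}\le\frac{3\rho(x,y)}{\bar\psi(y)}\le\frac{6\rho(x,y)}{\tau(y)} .\qedhere
\]
\end{proof}

\subsection*{The factorization}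

\begin{lemma}\label{lem:john}
The bumps have an $(\alpha,\beta)$-factorization with $\alpha=\sqrt2$ and $\beta=\sqrt s\,\Lambda$, where $\Lambda=\dfrac{600(1+\log s)}{(1-\kappa)^2}$.
\end{lemma}

\begin{proof}
Let $H=\bigoplus_{P\in\mathcal P}\bigoplus_{C\in P}E_C$ be the orthogonal direct sum of the Euclidean spaces $(E_C,|\cdot|)$, one summand for each pair $(P,C)$; these are available because no cluster is all of $X$. Let $u_{P,C,a}=\pi_P\,g_a\,1_C\in E_C$, and let $w_x$ and $v_a$ have the components $\sqrt{p_P}\,J_C(x)$ and $\sqrt{p_P}\,u_{P,C,a}$ in the summand $(P,C)$. By Lemma~\ref{lem:cutoff}(a),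
\[
\langle v_a,w_x\rangle=\sum_Pp_P\sum_{C\in P}u_{P,C,a}(x)=\sum_Pp_P\,\pi_P(x)\,g_a(x)=g_a(x).
\]

\emph{Bound for $w$.} For fixed $P$, the vector $J_C(x)-J_C(y)$ vanishes unless $C$ is $P(x)$ or $P(y)$, and its norm is at most $\rho(x,y)$ by \eqref{eq:J}. So $\|w_x-w_y\|^2\le\sum_Pp_P\cdot2\rho(x,y)^2=2\rho(x,y)^2$.

\emph{The pieces are $\Lambda$-Lipschitz.} Let $u=u_{P,C,a}$ and let $x,y\in X$. If $u(x)=u(y)=0$ there is nothing to prove, so we may assume that $y\in C$ and $g_a(y)>0$. By \eqref{eq:scale}, $g_a(y)\le R(a)\le R(y)/(1-\kappa)$, and $R(y)/\tau(y)=8(1+\log s)/\eta$. Hence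
\[
\frac{g_a(y)}{\tau(y)}\le8K,\qquad\text{where }K=\frac{1+\log s}{\eta(1-\kappa)}\ge1\text{ and }50K=\Lambda .
\]
If $x\in C$, then by Lemma~\ref{lem:cutoff}(a),(b),
\[
|u(x)-u(y)|\le\pi_P(x)\,|g_a(x)-g_a(y)|+g_a(y)\,|\pi_P(x)-\pi_P(y)|\le(2+48K)\rho(x,y)\le\Lambda\rho(x,y).
\]
If $x\notin C$, then by Lemma~\ref{lem:cutoff}(c), $|u(x)-u(y)|=\pi_P(y)g_a(y)\le16K\rho(x,y)\le\Lambda\rho(x,y)$.

\emph{Bound for $v$.} Suppose that $u_{P,C,a}\ne0$. Then $C$ contains a point $y$ with $\rho(a,y)<\kappa R(a)$, and $R(y)\le R(a)+\rho(a,y)\le2R(a)$. By Lemma~\ref{lem:partition}(a), every $z\in C$ satisfies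
\[
\rho(a,z)\le\rho(a,y)+6\eta R(y)<\kappa R(a)+12\eta R(a)=R(a);
\]
this is the reason for the choice of $\eta$. So for fixed $P$ the clusters $C$ with $u_{P,C,a}\ne0$ are disjoint subsets of $U(a,R(a))$, and their sizes add up to at most $s$. By \eqref{eq:john}, summing over these clusters,
\[
\|v_a\|^2=\sum_Pp_P\sum_C|u_{P,C,a}|^2\le\sum_Pp_P\sum_C|C|\,\Lambda^2\le s\Lambda^2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In Lemma~\ref{lem:john}, $\alpha^2\beta^2=2s\Lambda^2\ge1$. By Proposition~\ref{prop:main}, for every $1\le s<n$,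
\[
k_D(n)\le\frac{n\log n}{s+1}+2+C'_D\,s(1+\log s)^2\log n,\qquad C'_D=96\cdot600^2\,\varepsilon^{-2}(1-\kappa)^{-4},
\]
and $C_D'=O((D-2)^{-6})$ by \eqref{eq:paramsbounds}. Take $s=\max\{1,\lfloor\sqrt n/(1+\log n)\rfloor\}$, so that $1\le s<n$. Since $s+1>\sqrt n/(1+\log n)$, the first term is at most $\sqrt n\,(1+\log n)\log n$. Also $s(1+\log s)^2\le\sqrt n\,(1+\log n)$: for $s=1$ the left side is $1$, and otherwise $s\le\sqrt n/(1+\log n)$ and $\log s\le\log n$. Using $1+\log n\le3\log n$ and $2\le5\log^2n$ for $n\ge2$, we obtain $k_D(n)\le(8+3C'_D)\sqrt n\,\log^2n$. As $(D-2)^{-6}\ge1$ on $(2,3]$, the constant $C_D=8+3C'_D$ is $O((D-2)^{-6})$.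
\end{proof}

\section{The lower bound}\label{sec:lower}

A lower bound has to extract information from an embedding without knowing the norm. The model case shows that allowing one functional for each pair of points is too generous. Instead we build many metric spaces on a set of $3N$ points in such a way that the space can be read off from $N$ image points and only $N$ functionals. In dimension $d$ these are $O(Nd)$ real parameters, entering through quadratic polynomials, and the number of outcomes is limited by the following theorem.

\medskip\noindent\textbf{Warren's theorem \cite{warren}.} \emph{Let $F_1,\dots,F_m$ be real polynomials of degree at most $\delta$ in $\ell\le m$ variables. Then at most $(4e\delta m/\ell)^\ell$ vectors in $\{\pm1\}^m$ have the form $(\operatorname{sign}F_1(\xi),\dots,\operatorname{sign}F_m(\xi))$ with $\xi\in\mathbb R^\ell$.}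

\medskip
Let $N\ge1$ and let $\emptyset\ne I\subset\{1,\dots,N\}^2$; the elements $(k,i)$ of $I$ are called \emph{incidences}. For $\sigma\in\{\pm1\}^I$ let $\Gamma_\sigma$ be the bipartite graph with parts $\{p_1,\dots,p_N\}$ and $\{a_1,b_1,\dots,a_N,b_N\}$ in which, for each incidence $(k,i)$, the vertex $p_k$ is joined to $a_i$ if $\sigma_{ki}=+1$ and to $b_i$ if $\sigma_{ki}=-1$; there are no other edges. Let $\operatorname{dist}_\sigma$ be the graph distance, equal to $\infty$ between different components. For an integer $T\ge1$, the truncation $\min(\operatorname{dist}_\sigma,2T)$ is a metric on these $3N$ points. If $a_i$ and $b_i$ are far apart, then a functional that norms $f(a_i)-f(b_i)$ tells the neighbors of $a_i$ from those of $b_i$.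

\begin{lemma}\label{lem:count}
Suppose that $\operatorname{dist}_\sigma(a_i,b_i)\ge2T$ for all $i$ and all $\sigma\in\{\pm1\}^I$. If $D<T$ and each of the metrics $\rho_\sigma=\min(\operatorname{dist}_\sigma,2T)$ $D$-embeds into some normed space of dimension at most $d$, then $N(2d+1)>|I|/8$.
\end{lemma}

\begin{proof}
\emph{Separation.} Fix $\sigma$ and a $D$-embedding $f$ into $Z$, rescaled so that $\rho_\sigma(x,y)\le\|f(x)-f(y)\|\le D\rho_\sigma(x,y)$. By the Hahn--Banach theorem there is a functional $\varphi_i$ of norm one with $\varphi_i(f(a_i)-f(b_i))=\|f(a_i)-f(b_i)\|\ge2T$. Let $c_i=\frac12\varphi_i(f(a_i)+f(b_i))$, so that $\varphi_i(f(a_i))\ge c_i+T$ and $\varphi_i(f(b_i))\le c_i-T$. If $\sigma_{ki}=+1$, then $\|f(p_k)-f(a_i)\|\le D$, and $\varphi_i(f(p_k))\ge c_i+T-D>c_i$. If $\sigma_{ki}=-1$, then $\|f(p_k)-f(b_i)\|\le D$, and $\varphi_i(f(p_k))\le c_i-T+D<c_i$. Thus $\sigma_{ki}=\operatorname{sign}(\varphi_i(f(p_k))-c_i)$ for all $(k,i)\in I$. This is the only place where $D<T$ is used.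

\emph{Counting.} Choose a basis of $Z$ and the dual basis, and append zero coordinates if $\dim Z<d$. Then $f(p_k)$ and $\varphi_i$ become vectors $x_k,y_i\in\mathbb R^d$ with $\varphi_i(f(p_k))=\sum_jx_{kj}y_{ij}$. So every $\sigma$ is a sign pattern of the $m=|I|$ polynomials $F_{ki}=\sum_{j=1}^dx_{kj}y_{ij}-c_i$ of degree $2$ in the $\ell=N(2d+1)$ variables $x_{kj},y_{ij},c_i$. These polynomials depend neither on $\sigma$ nor on the norm. Let $z=\ell/m$. If $z>1$ we are done. Otherwise Warren's theorem gives $2^m\le(8e/z)^{zm}$, that is, $z\log_2(8e/z)\ge1$. The function $z\log(8e/z)$ has derivative $\log(8/z)>0$ on $(0,1]$, and at $z=\frac18$ we have $z\log_2(8e/z)=\frac18(6+\log_2e)<1$. Hence $z>\frac18$.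
\end{proof}

The vertices $a_i$ and $b_i$ lie in the same part, so their distance is even or infinite. It is never $2$, because no $p_k$ is adjacent to both. So the hypothesis holds with $T=2$ for every $I$.

\begin{remark}\label{rem:jump}
Take $I=\{1,\dots,N\}^2$ and $T=2$. For $D<2$, Lemma~\ref{lem:count} gives $d>\frac N{16}-\frac12$, a linear bound as in (ii), for spaces on $3N$ points with distances in $\{1,2,3,4\}$. By Proposition~\ref{prop:model}, the same spaces $D$-embed in dimension $O_D(\log N)$ for every $D>2$. The threshold $2$ thus appears already in this class.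
\end{remark}

For $D<3$ we need $T=3$, so paths of length $4$ from $a_i$ to $b_i$ must be excluded for every $\sigma$. The complete set $I$ fails this for $N\ge2$: join $p_1$ to $a_1$, $p_2$ to $b_1$, and both to $a_2$. Such a path needs two indices $k\ne l$ that are both incident with two indices $i\ne j$, and this configuration does not occur among points and lines in a plane.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $q$ be a prime and $N=q^2$. Let $k$ range over the points of $\mathbb F_q^2$, let $i$ range over the $q^2$ lines $y=\mu x+\nu$ with $\mu,\nu\in\mathbb F_q$, and let $(k,i)\in I$ if the point $k$ lies on the line $i$. Each line has $q$ points, so $|I|=q^3$. Two distinct lines share at most one point, since $(\mu-\mu')x=\nu'-\nu$ has at most one solution in the field $\mathbb F_q$ when $(\mu,\nu)\ne(\mu',\nu')$.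

We claim that $\operatorname{dist}_\sigma(a_i,b_i)\ge6$. It remains to exclude a path $a_i,p_k,u,p_l,b_i$ of length $4$. As no $p$-vertex is adjacent to both $a_i$ and $b_i$, we have $k\ne l$; for the same reason $u\ne a_i$ (consider $p_l$) and $u\ne b_i$ (consider $p_k$). So $u\in\{a_j,b_j\}$ with $j\ne i$, and the distinct points $k,l$ both lie on the distinct lines $i,j$, which is impossible. Lemma~\ref{lem:count} with $T=3$ shows: if $D<3$ and all the spaces $\rho_\sigma$ on $3q^2$ points $D$-embed in dimension at most $d$, then $q^2(2d+1)>q^3/8$, that is, $d>\frac q{16}-\frac12$.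

Now let $n\ge2$ and $y=\sqrt{n/3}$. Suppose first that $y\ge32$. Bertrand's postulate states that for each integer $m\ge1$ there is a prime $q$ with $m<q\le2m$; for $m=\lfloor y/2\rfloor$ it gives a prime with $y/2<q\le y$. Add to each space $\rho_\sigma$ a set of $n-3q^2\ge0$ new points, at distance $6$ from each other and from all old points. This is a metric: all distances are at most $6$, and in a triangle with a new vertex at least two sides equal $6$. An embedding of the enlarged space restricts to one of $\rho_\sigma$, so $k_D(n)>\frac y{32}-\frac12\ge\frac y{64}$. If $y<32$, then $k_D(n)\ge1>\frac y{64}$, because two distinct points do not embed in dimension $0$. Hence $k_D(n)\ge c\sqrt n$ with $c=\frac1{64\sqrt3}$, for all $n\ge2$ and $D<3$.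
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{http://www.i1.informatik.uni-bonn.de/\allowbreak lib/\allowbreak exe/\allowbreak fetch.php?\allowbreak media=\allowbreak lehre:\allowbreak ss19:\allowbreak metric-embeddings:\allowbreak 2.pdf}

\bibitem{warren}
Warren, \emph{Trans. AMS} \textbf{133} (1968).

\end{thebibliography}
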